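
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{question}[theorem]{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Contact structures induced by geodesic vector fields\\ on quarter-pinched three-manifolds}


\begin{abstract}
Let $g$ be a positively curved, $1/4$-pinched metric on a closed, connected $3$-manifold, and let $X$ be a unit vector field whose orbits are geodesics and whose orthogonal plane field $\xi$ is a contact structure. We prove that $\xi$ lifts to the standard contact structure on the universal cover $S^3$; no compatibility between $g$ and $\xi$ is assumed. The main tool is a localization principle that uses no curvature assumption: $\xi$ is tight as soon as it is tight outside one closed metric ball of radius less than the injectivity radius at its center. It rests on two facts about the characteristic foliations of geodesic spheres of radius less than the injectivity radius: each has exactly two singular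 points, and if one of them has a closed leaf, then so do all larger ones with the same center. In the proof of tightness curvature serves only to make the complement of a suitable ball convex, and simply connected convex regions embed into the standard contact $\mathbb R^3$.
\end{abstract}

\section{The question and the results}

\subsection{Geodesic vector fields and compatible metrics}

All objects are smooth. A nowhere vanishing vector field $X$ on a Riemannian $3$-manifold $(M,g)$ is a \emph{geodesic vector field} if $|X|=1$ and the orbits of $X$ are geodesics, that is, $\nabla_XX=0$. It \emph{induces a contact structure} if the orthogonal plane field $\xi=X^\perp$ is a contact structure, which means that $\alpha\wedge d\alpha$ is nowhere zero for $\alpha=g(X,\cdot)$. For any vector field $X$ and $\alpha=g(X,\cdot)$,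
\begin{equation}\label{eq:lie}
(L_X\alpha)(V)=X g(X,V)-g(X,[X,V])=g(\nabla_XX,V)+\tfrac12V(|X|^2).
\end{equation}
So if $X$ is geodesic, then $L_X\alpha=0$, and as $\alpha(X)=1$ we get $i_Xd\alpha=0$: \emph{$\alpha$ is a contact form with Reeb field $X$.} In particular, if $M$ is oriented, $d\alpha=f\,{\star\alpha}$ for a nowhere zero function $f$, because both sides are $2$-forms killed by $X$.

A contact structure $\xi=\ker\alpha$ with $|\alpha|_g=1$ is called \emph{compatible} with $g$ if $\star d\alpha=c\,\alpha$ for a constant $c$. The Reeb field of $\alpha$ is then geodesic and orthogonal to $\xi$, so a compatible $\xi$ is induced by a geodesic vector field. Conversely, the preceding paragraph shows that among contact structures induced by geodesic vector fields the compatible ones are those for which the function $f$ is constant. The flow of $X$ preserves $\alpha\wedge d\alpha=f\,d\mathrm{vol}$; so in the compatible case $X$ preserves volume, and in general it need not.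

For compatible contact structures there is a sphere theorem. Call $g$ \emph{positive and $\delta$-pinched}, $0<\delta<1$, if for some $K>0$ all sectional curvatures lie in $(\delta K,K]$. By Hamilton's theorem the universal cover of a closed, connected $3$-manifold with positive sectional curvature is diffeomorphic to $S^3$. If $g$ is a positive, $1/4$-pinched metric on a closed, connected, oriented $3$-manifold and is compatible with $\xi$, then $\xi$ lifts to the standard contact structure on $S^3$. This is due to Etnyre, Komendarczyk and Massot for $5/9$-pinching, and was improved to $1/4$-pinching by Ge and Huang. It is natural to ask whether the constancy of $f$ can be dropped. The question is posed in \cite{geodesible}.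

\begin{question}\label{q}
Let $g$ be a positive, $1/4$-pinched metric on a closed, connected, oriented $3$-manifold $M$, and let $X$ be a geodesic vector field inducing a contact structure $\xi=X^\perp$. Must the lift of $\xi$ to the universal cover $S^3$ be diffeomorphic to the standard contact structure?
\end{question}

Without a curvature hypothesis there is no restriction at all. Indeed, let $\alpha$ be \emph{any} contact form on a $3$-manifold, with Reeb field $X$, and let $g$ be any metric for which $X$ has length one and is orthogonal to $\ker\alpha$. Then $\alpha=g(X,\cdot)$ and $L_X\alpha=0$, so $\nabla_XX=0$ by \eqref{eq:lie}. Thus every contact structure that is the kernel of a global contact form, overtwisted or not, is induced by a geodesic vector field of some metric. On the other hand the basic example of positive curvature, the Hopf field on the round $S^3$, induces the standard structure. The answer to Question~\ref{q} is yes.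

\subsection{Results}

An \emph{overtwisted disc} is an embedded closed disc $\Delta$ whose boundary is Legendrian (tangent to $\xi$) and which satisfies $T_x\Delta\ne\xi_x$ for all $x\in\partial\Delta$. A contact structure, or its restriction to an open set, is \emph{tight} if there is no overtwisted disc. (Some authors ask more of an overtwisted disc; tightness as used here is at least as strong as theirs.) We write $B(p,r)$ and $\bar B(p,r)$ for open and closed metric balls, $d_p=d(p,\cdot)$, and $\operatorname{inj}(p)$ for the injectivity radius at $p$.

\begin{theorem}\label{thm:A}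
If $g$ is positive and $1/4$-pinched and $X$ is a geodesic vector field inducing a contact structure $\xi=X^\perp$ on the closed connected $3$-manifold $M$, then the lift of $\xi$ to the universal cover $S^3$ is tight, hence diffeomorphic to the standard contact structure.
\end{theorem}

\begin{theorem}[Localization principle; no curvature assumption]\label{thm:B}
Let $(N,g)$ be a complete connected Riemannian $3$-manifold, $X$ a geodesic vector field inducing a contact structure $\xi$, $p_0\in N$ and $0<R_0<\operatorname{inj}(p_0)$. If $\xi$ is tight on $N\setminus\bar B(p_0,R_0)$, then $\xi$ is tight on $N$.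
\end{theorem}

\begin{theorem}[No upper curvature bound]\label{thm:C}
Let $M$ be a closed connected $3$-manifold with $\sec\ge\kappa>0$, and suppose that some point $p_0$ of the universal cover $\tilde M$ satisfies $\operatorname{inj}(p_0)>\pi/(2\sqrt\kappa)$. Then every contact structure on $M$ induced by a geodesic vector field lifts to a contact structure diffeomorphic to the standard one on $S^3$.
\end{theorem}

\begin{theorem}[Upper curvature bound only]\label{thm:D}
Let $N$ be a closed connected $3$-manifold with $\sec\le1$ and $N=B(p,R)\cup B(q,s)$, where $0<R<\operatorname{inj}(p)$ and $0<s<\min(\operatorname{inj}(q),\pi/2)$. Then every contact structure on $N$ induced by a geodesic vector field is tight.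
\end{theorem}

\subsection{The plan}

By Eliashberg's classification the task is to exclude overtwisted discs in the universal cover. We cut the universal cover into a ball $\bar B(p_0,R_0)$ with $R_0<\operatorname{inj}(p_0)$ and its complement $W$. If $W$ is convex in a suitable sense, the orbits of $X$, being geodesics, meet $W$ in arcs of bounded length; the space of these arcs is a plane, and $W$ embeds into the standard contact $\mathbb R^3$. The convexity of $W$ is where curvature is used. If $\sec\ge\kappa>0$, it holds for $R_0>\pi/(2\sqrt\kappa)$. Under $1/4$-pinching we can take $\kappa>K/4$, and Klingenberg's estimate $\operatorname{inj}\ge\pi/\sqrt K>\pi/(2\sqrt\kappa)$ leaves room for such an $R_0$.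

An overtwisted disc need not lie in $W$, so we have to push it there (Theorem~\ref{thm:B}). Move the center slightly to a point $p$ off the disc, and look for a contact isotopy that increases $d_p$. On a geodesic sphere around $p$ such a push is possible if the characteristic foliation has no closed leaf. Large spheres have no closed leaf because they lie in the tight region $W$. For small spheres we show that a closed leaf on one sphere would force closed leaves on all larger spheres.

Section~\ref{sec:hopf} carries out the push by hand on the round sphere. Sections~\ref{sec:spheres}--\ref{sec:persist} treat geodesic spheres and lead to Theorem~\ref{thm:B}, Section~\ref{sec:convex} treats convex regions, and Section~\ref{sec:proofs} deduces Theorems~\ref{thm:A}, \ref{thm:C} and~\ref{thm:D}.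

\subsection{Conventions and facts used}\label{sec:facts}

From now on, whenever a geodesic vector field induces a contact structure, we put $\alpha=g(X,\cdot)$ and orient the manifold by $\alpha\wedge d\alpha>0$. Tightness does not depend on the orientation. The flow $\mathrm{fl}_t$ of $X$ is complete on a complete manifold, because $|X|=1$.

\emph{Contact vector fields.} For a function $H$ there is a unique vector field $Y_H$ with
\[
\alpha(Y_H)=H,\qquad i_{Y_H}d\alpha=dH(X)\,\alpha-dH,
\]
because $d\alpha$ is nondegenerate on $\xi$ and both sides of the second equation vanish on $X$. Then $L_{Y_H}\alpha=dH(X)\,\alpha$, so the flow of $Y_H$ preserves $\xi$. The support of $Y_H$ is contained in that of $H$.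

We use the following theorems.
\begin{itemize}
\item \emph{Bennequin:} a Legendrian unknot in $(\mathbb R^3,\ker(dz+x\,dy))$ has Thurston--Bennequin number $tb\le-1$. Here $tb$ compares the framing of the knot given by $\xi$ with the one given by a spanning surface. The boundary of an overtwisted disc $\Delta$ is an unknot, and along it $\xi\cap T\Delta=T\partial\Delta$, so the framings given by $\xi$ and $\Delta$ agree and $tb(\partial\Delta)=0$. Hence this structure is tight.
\item \emph{Darboux:} every point has a neighborhood contactomorphic to an open subset of $(\mathbb R^3,\ker(dz+x\,dy))$. In particular it has a tight neighborhood.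
\item \emph{Eliashberg:} a positive tight contact structure on $S^3$ is isotopic to the standard one.
\item \emph{Hamilton:} a closed simply connected $3$-manifold with positive Ricci curvature is diffeomorphic to $S^3$. \emph{Bonnet--Myers:} a complete manifold with $\sec\ge\kappa>0$ is compact, of diameter at most $\pi/\sqrt\kappa$.
\item \emph{Klingenberg:} a complete simply connected manifold of dimension at least $3$ with $\frac14<\sec\le1$ has $\operatorname{inj}\ge\pi$ \cite[Ch.~5]{CheegerEbin}. Also, $p\mapsto\operatorname{inj}(p)$ is continuous on a complete manifold.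
\item \emph{Hessian comparison.} Let $x\neq q$ not be a cut point of $q$ and $l=d_q(x)$. If $\sec\ge k>0$ and $l<\pi/\sqrt k$, then $\operatorname{Hess}d_q\le\sqrt k\cot(\sqrt k\,l)\,(g-dd_q\otimes dd_q)$ at $x$. If $\sec\le1$ and $l<\pi$, then $\operatorname{Hess}d_q\ge\cot(l)\,(g-dd_q\otimes dd_q)$ at $x$.
\item \emph{Poincar\'e--Hopf} on $S^2$ and on discs with boundary tangent to the vector field; and \emph{Poincar\'e--Bendixson} on $S^2$: an $\omega$-limit set without zeros is a closed orbit, and a closed orbit meets a transversal arc at most once. (Closed orbits are nonconstant.)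
\end{itemize}

\section{The round sphere worked by hand}\label{sec:hopf}

Let $S^3\subset\mathbb C^2$ be the unit sphere and $X(z)=iz$. This is a unit vector field whose orbits are great circles. Let $p=(1,0)$. A unit vector $\sigma\in T_pS^3=i\mathbb R\oplus\mathbb C$ is a pair $(ia,b)$ with $a^2+|b|^2=1$, and $\exp_p(r\sigma)=(\cos r+ia\sin r,\ b\sin r)$ for $0<r<\pi$. Write $b=\sqrt{1-a^2}\,e^{i\varphi}$, $s=\sin r$, $c=\cos r$. Taking real inner products of $X=(ic-as,\ isb)$ with the coordinate vector fields gives
\[
\theta:=\exp_p^*\alpha=a\,dr+sc\,da+s^2(1-a^2)\,d\varphi .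
\]
Hence
\begin{align*}
d\theta&=-2s^2\,dr\wedge da+2sc(1-a^2)\,dr\wedge d\varphi-2as^2\,da\wedge d\varphi,\\
\theta\wedge d\theta&=-2s^2\bigl(a^2+c^2(1-a^2)+s^2(1-a^2)\bigr)dr\wedge da\wedge d\varphi=2s^2\,dr\wedge d\varphi\wedge da .
\end{align*}
This is nonzero where the coordinates $(r,a,\varphi)$ are defined, hence everywhere by homogeneity: the group $U(2)$ acts transitively by isometries preserving $X$. So $\xi=X^\perp$ is a contact structure; it is the standard contact structure on $S^3$.

On the sphere of radius $r$ the form $\theta$ restricts to $sc\,da+s^2(1-a^2)\,d\varphi$. It vanishes exactly at the poles $a=\pm1$, that is, at $\sigma=\pm X_p$, and elsewhere its kernel is spanned by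
\[
Z=sc\,\partial_\varphi-s^2(1-a^2)\,\partial_a .
\]
Along $Z$ the height $a$ strictly decreases. So every leaf runs from the pole $X_p$ to the pole $-X_p$, and there are no closed leaves.

\emph{The push.} Take the contact vector field $Y$ of the function $a$ on $S^3\setminus\{\pm p\}$. It is
\[
Y=\tfrac12(1+a^2)\,\partial_r+a\cot r\,(1-a^2)\,\partial_a+\tfrac12a(1-\cot^2r)\,\partial_\varphi .
\]
Indeed, with $\mu=\cot r\,(1-a^2)$ the coefficients of $dr,da,d\varphi$ in $i_Yd\theta$ are
\begin{gather*}
2sc\,a(1-a^2)-sc\,a(1-a^2)(1-\cot^2r)=\mu a,\\
-s^2(1+a^2)+a^2s^2(1-\cot^2r)=-s^2-a^2c^2=\mu sc-1,\\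
sc(1-a^2)(1+a^2)-2a^2sc(1-a^2)=\mu s^2(1-a^2).
\end{gather*}
So $i_Yd\theta=\mu\theta-da$. Moreover
\[
\theta(Y)=\tfrac a2\bigl(1+a^2+2c^2(1-a^2)+(s^2-c^2)(1-a^2)\bigr)=a .
\]
Evaluating $i_Yd\theta=\mu\theta-da$ on the Reeb field gives $\mu=da(X)$. So $Y$ is the contact vector field of the smooth function $a$, and it is smooth at the poles too. The point is that
\[
dr(Y)=\tfrac12(1+a^2)\ge\tfrac12 .
\]

\emph{Tightness.} Let $\Delta\subset S^3$ be an overtwisted disc. By homogeneity we may assume $p\notin\Delta$. Choose $0<\varepsilon<R<\pi$ such that $\Delta\subset\{d_p\ge\varepsilon\}$ and $\{d_p\ge R\}$, a small ball around $-p$, lies in a Darboux chart. Let $\chi(r)$ be a cut-off function equal to $1$ near $[\varepsilon,R]$ and $0$ near $0$ and $\pi$. On $\{\varepsilon\le d_p\le R\}$ the contact vector field of $\chi a$ equals $Y$ and increases $d_p$ at rate at least $\frac12$. After time $2(R-\varepsilon)$ its flow has moved $\Delta$ into $\{d_p\ge R\}$. This contradicts Bennequin's theorem.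

For a general metric three things change. There is no explicit function $a$, and we must construct one on each sphere (Section~\ref{sec:push}). Our construction needs spheres without closed leaves, so closed leaves have to be excluded (Section~\ref{sec:persist}). And the region beyond the last sphere is not a Darboux ball (Section~\ref{sec:convex}). What survives without change is that there are exactly two poles.

\section{Geodesic spheres have two singular points}\label{sec:spheres}

In Sections~\ref{sec:spheres}--\ref{sec:persist}, $(N,g)$ is a complete connected Riemannian $3$-manifold, $X$ is a geodesic vector field inducing $\xi$, $p\in N$, $0<\rho\le\operatorname{inj}(p)$ is finite, and $I=(0,\rho)$. Let $S^2\subset T_pN$ be the unit sphere. The map $\Psi(r,\sigma)=\exp_p(r\sigma)$ embeds $I\times S^2$ into $N$, with $d_p\circ\Psi=r$. Put $S_r=\Psi(\{r\}\times S^2)$ and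
\[
\theta:=\Psi^*\alpha=h\,dr+\alpha_r,\qquad h=\langle X,\partial_r\rangle,
\]
where $\alpha_r$ is a family of $1$-forms on $S^2$. By the Gauss lemma $\alpha_r$ is dual to the tangential part $X^T=X-h\,\partial_r$ with respect to the metric of $S_r$. Fix an area form $\omega$ on $S^2$ with $dr\wedge\omega>0$. With $d$ on the right-hand sides the differential on $S^2$ and a dot for $\partial/\partial r$,
\[
d\theta=d\alpha_r+dr\wedge(\dot\alpha_r-dh),\qquad \theta\wedge d\theta=dr\wedge\bigl(h\,d\alpha_r+\alpha_r\wedge(dh-\dot\alpha_r)\bigr).
\]
So the contact condition reads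
\begin{equation}\label{eq:contact}
h\,d\alpha_r+\alpha_r\wedge(dh-\dot\alpha_r)=\lambda\,\omega,\qquad\lambda>0 .
\end{equation}
Define $Z_r$ by $i_{Z_r}\omega=\alpha_r$. It vanishes where $TS_r=\xi$ and elsewhere spans $\xi\cap TS_r$; its orbits form the \emph{characteristic foliation} of $S_r$. Since $\alpha_r(e)=\omega(Z_r,e)$, a vector $e$ lies to the left of $Z_r$ if and only if $\alpha_r(e)>0$.

\begin{lemma}\label{lem:poles}
For every $r\in I$ the zeros of $Z_r$ are exactly $\sigma_+=X_p$ and $\sigma_-=-X_p$, and $h=\pm1$ at $\sigma_\pm$. The zero $\sigma_+$ is a hyperbolic source, and $\sigma_-$ is a hyperbolic sink.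
\end{lemma}

\begin{proof}
\emph{Position of the zeros.} The covector $\alpha_r$ vanishes at $\sigma$ if and only if $X=\epsilon\,\partial_r$ at $\Psi(r,\sigma)$ for some $\epsilon=\pm1$. Let $c(t)=\exp_p(t\sigma)$. If $X=\epsilon\,\partial_r$ at $c(r)$, the $X$-orbit of $c(r)$ is a geodesic with initial velocity $\epsilon c'(r)$, so it is $t\mapsto c(r+\epsilon t)$. Hence $X=\epsilon c'$ all along $c$, and $X_p=\epsilon\sigma$. Conversely, if $\sigma=\epsilon X_p$, then $c(t)=\mathrm{fl}_{\epsilon t}(p)$ has velocity $\epsilon X$, so $X=\epsilon\,\partial_r$ at $c(r)$ and $h=\epsilon$.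

\emph{Nondegeneracy.} Let $\sigma=\epsilon X_p$, let $\sigma_\tau$ be a curve in $S^2$ with $\sigma_0=\sigma$, $\sigma_0'\ne0$, and let $V(t)=\partial_\tau\exp_p(t\sigma_\tau)|_{\tau=0}$. This is a Jacobi field along $c$ with $V(0)=0$, and $V(r)\ne0$ because $r<\operatorname{inj}(p)$. Suppose that the linearization of $X^T$ on $S_r$ at this zero kills $V(r)$, that is, the tangential part of $\nabla_VX^T$ vanishes at $c(r)$. The normal part is $\langle\nabla_VX^T,\partial_r\rangle=-\langle X^T,\nabla_V\partial_r\rangle=0$, so $\nabla_VX^T=0$. Also $V(h)=0$, since $h=\epsilon$ is an extremum of $h$. Therefore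
\[
\nabla_VX=\nabla_VX^T+V(h)\,\partial_r+h\,\nabla_V\partial_r=\epsilon\,\nabla_V\partial_r=\epsilon V'(r).
\]
Consider now the curves $t\mapsto\mathrm{fl}_{\epsilon(t-r)}(\exp_p(r\sigma_\tau))$. They are $X$-orbits, up to the direction of time, so they are geodesics, and $\tau=0$ gives $c$. Their variation field $Y(t)=d\,\mathrm{fl}_{\epsilon(t-r)}(V(r))$ is thus a Jacobi field along $c$, with $Y(r)=V(r)$ and $Y'(r)=\epsilon\nabla_VX=V'(r)$. So $Y=V$ and $Y(0)=V(0)=0$, which is impossible because $\mathrm{fl}_{-\epsilon r}$ is a diffeomorphism and $V(r)\ne0$.

\emph{Source and sink.} Both $X^T$ and $Z_r$ are dual to $\alpha_r$, via the metric and via $\omega$. So $Z_r$ is the image of $X^T$ under a bundle isomorphism of $TS^2$, and its two zeros are nondegenerate too, hence of index $\pm1$. The indices sum to $2$, so both are $+1$ and both linearizations have positive determinant. Their traces are given by the divergence, and $(\operatorname{div}_\omega Z_r)\,\omega=d\,i_{Z_r}\omega=d\alpha_r$. By \eqref{eq:contact}, at $\sigma_\pm$, where $\alpha_r=0$ and $h=\pm1$, we have $d\alpha_r=\pm\lambda\omega$. So the trace is positive at $\sigma_+$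 and negative at $\sigma_-$.
\end{proof}

The zeros do not move with $r$, so they can be isolated uniformly.

\begin{lemma}\label{lem:trap}
Let $r_0\in I$. There are disjoint closed discs $U_\pm\subset S^2$ around $\sigma_\pm$, as small as we like, such that for all $r$ near $r_0$:
\begin{itemize}
\item[(i)] $Z_r$ points strictly out of $U_+$ along $\partial U_+$ and strictly into $U_-$ along $\partial U_-$;
\item[(ii)] every orbit of $Z_r$ in $U_+\setminus\{\sigma_+\}$ leaves $U_+$ in forward time and stays outside $U_+$ at all later times; every orbit in $U_-\setminus\{\sigma_-\}$ leaves $U_-$ in backward time and lies outside $U_-$ at all earlier times;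
\item[(iii)] no closed orbit of $Z_r$ meets $U_+\cup U_-$, and the $\omega$-limit set of a point other than $\sigma_+$ does not meet $\operatorname{int}U_+$.
\end{itemize}
\end{lemma}

\begin{proof}
Take a chart of $S^2$ centered at $\sigma_+$, and let $L_r$ be the linearization of $Z_r$ at $0$. Since $L=L_{r_0}$ has eigenvalues with positive real part, $\langle x,x'\rangle=\int_0^\infty(e^{-tL}x,e^{-tL}x')\,dt$, with $(\cdot,\cdot)$ the Euclidean product, is an inner product, and $\langle Lx,x\rangle=-\frac12\int_0^\infty\frac{d}{dt}(e^{-tL}x,e^{-tL}x)\,dt=\frac12(x,x)$. So $\langle Lx,x\rangle\ge2a|x|^2$ for some $a>0$, where $|x|^2=\langle x,x\rangle$. As $Z_r(x)=L_rx+O(|x|^2)$ uniformly for $r$ near $r_0$ and $L_r\to L$, we get $\langle Z_r(x),x\rangle\ge a|x|^2$ for $|x|\le\eta$ and $r$ near $r_0$, if $\eta>0$ is small. Let $U_+=\{|x|\le\eta\}$. Along nonconstant orbits in $U_+$ we have $\frac{d}{dt}|x|^2\ge2a|x|^2$. So they leave in finite forward time, and since $\partial U_+$ is crossed only outward they never return, and no orbit enters $U_+$ from outside. This proves the assertions on $U_+$. For $U_-$ reverse time.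
\end{proof}

Let $A=S^2\setminus\{\sigma_+,\sigma_-\}$.

\begin{lemma}\label{lem:closed}
Let $r\in I$.
\begin{itemize}
\item[(i)] A closed orbit $\zeta$ of $Z_r$ separates $\sigma_+$ from $\sigma_-$. The closed disc $\Delta(\zeta)\subset S^2$ bounded by $\zeta$ and containing $\sigma_+$ gives an overtwisted disc $\Psi(\{r\}\times\Delta(\zeta))\subset S_r$.
\item[(ii)] If a closed disc $\Omega\subset S^2$ with $\sigma_+\in\Omega$, $\sigma_-\notin\Omega$ is forward invariant under $Z_r$, then $\Omega$ contains a closed orbit of $Z_r$.
\item[(iii)] If $r$ is small, $Z_r$ has no closed orbit.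
\end{itemize}
\end{lemma}

\begin{proof}
(i) In each of the two discs bounded by $\zeta$ the indices of $Z_r$ sum to $1$, so each contains exactly one zero. The boundary $\zeta$ is Legendrian, and $\alpha_r\ne0$ along $\zeta$, so $TS_r\ne\xi$ there.

(ii) The $\omega$-limit set of a point of $\Omega$ other than $\sigma_+$ lies in $\Omega$, so it omits $\sigma_-$, and it omits $\sigma_+$ by Lemma~\ref{lem:trap}(iii). By Poincar\'e--Bendixson it is a closed orbit.

(iii) For small $r$ the sphere $S_r$ lies in a tight Darboux chart around $p$, which contains the disc of (i).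
\end{proof}

Let $T\subset I$ be the set of all $r$ for which $Z_r$ has a closed orbit.

Finally we fix a frame of $\xi$. On $I\times A$ the form $\alpha_r$ has no zeros, so there is a smooth family $w_r$ of vector fields on $A$ with $\alpha_r(w_r)=-h$. Then
\begin{equation}\label{eq:v}
v=\partial_r+w_r\in\ker\theta,
\end{equation}
and $Z_r,v$ span $\ker\theta$ over $A$.

\section{Pushing outward through spheres without closed leaves}\label{sec:push}

A contact vector field is determined by a function $H$. The rate at which it moves $S_r$ outward depends only on $u=H|_{S_r}$ and on $Z_r(u)$, so we have to solve a first order differential inequality for $u$ along the orbits of $Z_r$. Without closed orbits these all run from $\sigma_+$ to $\sigma_-$, and the inequality can be integrated.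

\begin{lemma}\label{lem:push}
Let $r\in I\setminus T$. There are a compactly supported contact vector field $Y$ on $N$ and $\eta>0$ with $[r-\eta,r+\eta]\subset I$ and $dr(Y)>0$ on $\{r-\eta\le d_p\le r+\eta\}$.
\end{lemma}

\begin{proof}
\emph{Reduction to an inequality on $S^2$.} Let $Y_H$ be the contact vector field of a function $H$ and $u=H|_{S_r}$. Write $Z=Z_r$ and, over $A$, $Y_H=uX+bZ+b'v$ along $S_r$. Since $dr(X)=h$, $dr(Z)=0$ and $dr(v)=1$, we have $dr(Y_H)=uh+b'$. To find $b'$, evaluate the defining equation of $Y_H$ on $Z$: as $i_Xd\alpha=0$ and $\alpha(Z)=0$, it gives $b'\,d\theta(v,Z)=-Z(u)$. For $e$ tangent to $S^2$ with $\alpha_r(e)=1$,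
\[
d\theta(v,Z)=(\theta\wedge d\theta)(v,Z,e)=\lambda\,(dr\wedge\omega)(v,Z,e)=\lambda\,\omega(Z,e)=\lambda .
\]
Hence
\begin{equation}\label{eq:rate}
dr(Y_H)=uh-\lambda^{-1}Z(u)\quad\text{on }S_r,
\end{equation}
at $\sigma_\pm$ by continuity. (In Section~\ref{sec:hopf}, with $\omega=d\varphi\wedge da$, we have $u=h=a$ and $\lambda=2s^2$, and \eqref{eq:rate} gives $a^2+\frac12(1-a^2)$.) If $u$ is a function on $S^2$ with
\begin{equation}\label{eq:ineq}
Z(u)<\lambda hu\quad\text{on }S^2,
\end{equation}
extend it to a compactly supported $H$ on $N$; then $dr(Y_H)>0$ on $S_r$, hence on a thin closed shell around $S_r$.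

\emph{Straightening the foliation.} Choose $U_\pm$ as in Lemma~\ref{lem:trap} with $r_0=r$, so small that $h>0$ on $U_+$ and $h<0$ on $U_-$, and let $E=S^2\setminus\operatorname{int}(U_+\cup U_-)$. This annulus contains no zeros and, as $r\notin T$, no closed orbits. So by Poincar\'e--Bendixson no forward or backward orbit stays in $E$. Since $Z$ points into $E$ along $\partial U_+$ and out of $E$ along $\partial U_-$, every orbit in $E$ enters through $\partial U_+$ and leaves through $\partial U_-$. The passage time is a smooth positive function on $\partial U_+$, by transversality at $\partial U_-$. Rescaling time by it we get $E\cong S^1\times[0,1]\ni(\vartheta,t)$ with $Z=f\,\partial_t$, $f>0$, $\partial U_+=\{t=0\}$ and $\partial U_-=\{t=1\}$.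

\emph{Solving the inequality.} Set $u=1$ on $U_+$ and $u=-1$ on $U_-$. There $Z(u)=0<\lambda|h|=\lambda hu$. On $E$ put
\[
m=\lambda h/f,\qquad \nu(\vartheta,t)=\int_0^tm(\vartheta,t')\,dt',\qquad u=e^\nu q .
\]
Then $Z(u)=\lambda hu+fe^\nu\,\partial_tq$, so on $E$ inequality \eqref{eq:ineq} says $\partial_tq<0$. Fix $\delta\in(0,\frac14)$ with $m>0$ for $t\le2\delta$ and $m<0$ for $t\ge1-2\delta$. For $u$ to be smooth it suffices that $q$ is smooth with $q=e^{-\nu}$ for $t\le\delta$ and $q=-e^{-\nu}$ for $t\ge1-\delta$. Both prescribed pieces decrease in $t$, by the sign of $m$, and the first is positive, the second negative; so a decreasing interpolation exists. Explicitly, we look for $q=1-\int_0^tn\,dt'$ with $n>0$ smooth,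
\[
n=me^{-\nu}\ (t\le\delta),\qquad n=-me^{-\nu}\ (t\ge1-\delta),\qquad
\int_\delta^{1-\delta}n\,dt=\ell(\vartheta):=e^{-\nu(\vartheta,\delta)}+e^{-\nu(\vartheta,1-\delta)}>0 .
\]
Let $n_0=(\chi_1-\chi_2)\,me^{-\nu}$, where $\chi_1,\chi_2\ge0$ are cut-off functions of $t$ with $\chi_1=1$ for $t\le\delta$ and $\chi_2=1$ for $t\ge1-\delta$, supported in $t<2\delta$ and $t>1-2\delta$ respectively, and so close to $[0,\delta]$ and $[1-\delta,1]$ that $\int_\delta^{1-\delta}n_0\,dt<\frac12\min\ell$. Then $n_0\ge0$. Let $\beta(t)\ge0$ be smooth, positive exactly on $(\delta,1-\delta)$, with integral $1$. Put $n=n_0+C(\vartheta)\beta(t)$ with $C=\ell-\int_\delta^{1-\delta}n_0\,dt>0$. This $n$ is smooth and positive and has the three required properties.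
\end{proof}

\begin{corollary}\label{cor:push}
If $T=\varnothing$, then for all $0<\varepsilon<R<\rho$ there is a contactomorphism of $N$ mapping $\{d_p\ge\varepsilon\}$ into $\{d_p\ge R\}$.
\end{corollary}

\begin{proof}
Let $Y,\eta$ be as in Lemma~\ref{lem:push} for some $r$; by compactness $dr(Y)\ge c>0$ on the shell. In the shell $d_p$ increases at rate at least $c$, and $S_{r\pm\eta}$ are crossed only outward. So the time-$2\eta/c$ flow of $Y$ maps $\{d_p\ge s\}$ into $\{d_p\ge r+\eta\}$ for every $s\ge r-\eta$. Cover $[\varepsilon,R]$ by finitely many intervals $(r_i-\eta_i,r_i+\eta_i)$ of this kind. Put $s_0=\varepsilon$. Given $s_j\le R$, choose an interval of the cover containing $s_j$ and let $s_{j+1}>s_j$ be its right endpoint; the corresponding flow maps $\{d_p\ge s_j\}$ into $\{d_p\ge s_{j+1}\}$. There are finitely many endpoints, so after finitely many steps $s_j>R$. Compose the flows.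
\end{proof}

\section{Closed leaves persist outward}\label{sec:persist}

The aim of this section is the following statement. It uses no curvature hypothesis.

\begin{proposition}\label{prop:persist}
Either $T=\varnothing$, or $T=[r_*,\rho)$ for some $r_*>0$.
\end{proposition}

The mechanism is visible in a local model. Near a closed leaf the foliations of nearby spheres can be written as $dy/d\vartheta=\Lambda_r(\vartheta,y)$, and we shall see that the contact condition forces $\Lambda_r$ to decrease in $r$. Take $\Lambda_r=y^2-(r-r_1)$. There is no closed leaf for $r<r_1$; one is born at $r_1$ and splits into $y=\pm\sqrt{r-r_1}$. For $\Lambda_r=-y^2-(r-r_1)$ the opposite happens: two leaves merge at $r_1$ and disappear. Both scenarios satisfy the monotonicity, so monotonicity alone does not prevent closed leaves from dying. But look at the lower leaf, and suppose that $\sigma_+$ lies on the side $y<0$. In the first scenario it attracts from the side of $\sigma_+$; in the second it repels. We show that on the first sphere with closed leaves the innermost one attracts from the side of $\sigma_+$, that this property of the innermost leaf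 is inherited by larger radii, and that an innermost leaf with this property cannot die (Figure~\ref{fig:D}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\begin{scope}
\draw[->] (-1.8,0)--(1.8,0) node[below] {$x$};
\draw[->] (0,-0.9)--(0,1.5);
\draw[dashed,domain=-1.4:1.4,samples=40] plot (\x,{0.4*\x*\x+0.4});
\draw[thick,domain=-1.4:1.4,samples=40] plot (\x,{0.4*\x*\x});
\draw[thick,dotted,domain=-1.4:1.4,samples=40] plot (\x,{0.4*\x*\x-0.4});
\fill (-1,0) circle (1.6pt);
\fill (0,0) circle (1.6pt);
\node at (0,-1.6) {good};
\end{scope}
\begin{scope}[xshift=5.5cm]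
\draw[->] (-1.8,0)--(1.8,0) node[above] {$x$};
\draw[->] (0,-1.3)--(0,1.1);
\draw[dashed,domain=-1.4:1.4,samples=40] plot (\x,{-0.4*\x*\x+0.4});
\draw[thick,domain=-1.4:1.4,samples=40] plot (\x,{-0.4*\x*\x});
\draw[thick,dotted,domain=-1.4:1.4,samples=40] plot (\x,{-0.4*\x*\x-0.4});
\fill (-1,0) circle (1.6pt);
\fill (0,0) circle (1.6pt);
\node at (0,-1.6) {not good};
\end{scope}
\end{tikzpicture}
\caption{Graphs of the displacement $D_r(x)$ of the return map near a closed leaf $x=0$ of the sphere of radius $r_1$, for $r<r_1$ (dashed), $r=r_1$ (solid) and $r>r_1$ (dotted). Zeros are closed leaves, and the pole $\sigma_+$ lies on the side $x<0$. Because of the contact condition the graph moves down as $r$ grows. If $D_{r_1}>0$ for $x<0$ (left picture), there is a zero on this side for $r>r_1$ (the dot with $x<0$). If $D_{r_1}<0$ for $x<0$ (right picture), a zero is forced on this side only for $r<r_1$ (the dot with $x<0$), and there may be none for $r>r_1$.}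
\label{fig:D}
\end{figure}

\subsection{Tubes and monotonicity}\label{sec:tubes}

A closed orbit $\zeta$ of $Z_r$, oriented by $Z_r$, has \emph{type R} if $\sigma_+$ lies to its right and \emph{type L} if $\sigma_+$ lies to its left. The type depends only on the oriented homotopy class of $\zeta$ in $A$. Let $T_R,T_L\subset I$ be the sets of $r$ for which such orbits exist; $T=T_R\cup T_L$.

Let $\zeta$ be a closed orbit of $Z_{r_1}$. To compare different spheres we identify them along Legendrian curves: with $w_r$ as in \eqref{eq:v}, let $\varphi_r$ solve $\partial_r\varphi_r=w_r\circ\varphi_r$, $\varphi_{r_1}=\mathrm{id}$, near $\zeta$ and for $r$ near $r_1$. Put $\beta_r=\varphi_r^*\alpha_r$ and $\hat Z_r=\varphi_r^*Z_r$. Since $\theta(\partial_r+w_r)=0$, the pullback of $\theta$ under the orientation preserving map $(r,x)\mapsto(r,\varphi_r(x))$ is $\beta_r$, without $dr$-term. As $\beta_r\wedge(dr\wedge\dot\beta_r+d\beta_r)=-dr\wedge\beta_r\wedge\dot\beta_r$, the contact condition becomes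
\begin{equation}\label{eq:rot}
\beta_r\wedge\dot\beta_r<0 .
\end{equation}
This says that the line field $\ker\beta_r$ rotates in a fixed direction as $r$ grows. To make this explicit choose oriented coordinates $(\vartheta,y)\in\mathbb R/2\pi\mathbb Z\times(-\delta,\delta)$ near $\zeta=\{y=0\}$ such that $Z_{r_1}$ is a positive multiple of $\partial_\vartheta$ on $\zeta$. After shrinking $\delta$ and the range of $r$, $\hat Z_r=a(\partial_\vartheta+\Lambda_r\,\partial_y)$ with $a>0$. Since $\beta_r$ kills $\hat Z_r$ and is positive on vectors to its left, $\beta_r=b\,(dy-\Lambda_r\,d\vartheta)$ with $b>0$. Then $\beta_r\wedge\dot\beta_r=b^2\dot\Lambda_r\,d\vartheta\wedge dy$, and \eqref{eq:rot} gives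
\begin{equation}\label{eq:mono}
\partial_r\Lambda_r<0 .
\end{equation}
These data form a \emph{tube} of $\zeta$. For $|x|<\delta'$, with $\delta'$ small, and $r$ near $r_1$ let $\Pi_r(x)=y(2\pi)$, where $dy/d\vartheta=\Lambda_r(\vartheta,y)$ and $y(0)=x$. Put $D_r(x)=\Pi_r(x)-x$. Along the solution $y$,
\[
\partial_rD_r(x)=\int_0^{2\pi}\exp\Bigl(\int_\vartheta^{2\pi}\partial_y\Lambda_r\Bigr)\,\partial_r\Lambda_r\,d\vartheta<0,
\]
so \emph{$D_r(x)$ is strictly decreasing in $r$}; moreover $D_{r_1}(0)=0$. A zero of $D_r$ gives a closed orbit of $Z_r$, the $\varphi_r$-image of a graph over $\zeta$; it is homotopic to $\zeta$ in $A$ and so has the same type. We say that the orbit is \emph{given by} this zero. Positive $y$ is the left side. Hence if $\zeta$ has type R, then $\sigma_+$ lies on the side of smaller $y$, and a smaller zero of $D_r$ gives an orbit with a smaller disc $\Delta$.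

\subsection{Compactness}

\begin{lemma}\label{lem:compact}
Let $r_n\to r_\infty\in I$ and let $\zeta_n$ be closed orbits of $Z_{r_n}$. After passing to a subsequence there is a closed orbit $\zeta$ of $Z_{r_\infty}$ such that in any tube of $\zeta$ (with $r_1=r_\infty$) the orbit $\zeta_n$ is given, for large $n$, by a zero $x_n$ of $D_{r_n}$ with $x_n\to0$. In particular $\zeta_n$ has the type of $\zeta$ for large $n$, $\operatorname{area}_\omega\Delta(\zeta_n)\to\operatorname{area}_\omega\Delta(\zeta)$, and $T_R$, $T_L$, $T$ are closed in $I$.
\end{lemma}

\begin{proof}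
Let $U_\pm$ be as in Lemma~\ref{lem:trap} with $r_0=r_\infty$. For large $n$ the orbits $\zeta_n$ avoid $U_\pm$. Let $z_n\in\zeta_n$ and, after passing to a subsequence, $z_n\to q\in A$. The $\omega$-limit set of $q$ under $Z_{r_\infty}$ misses $\operatorname{int}U_+$. It also misses $\operatorname{int}U_-$, since otherwise the orbit of $q$ would enter $\operatorname{int}U_-$, and so would $\zeta_n$ for large $n$. By Poincar\'e--Bendixson the $\omega$-limit set is a closed orbit $\zeta$.

Take a tube of $\zeta$ with $r_1=r_\infty$. The orbit of $q$ accumulates on $\zeta$, so it meets the transversal $\{\vartheta=0\}$ at some $x_q$ with $|x_q|<\delta'$. By continuous dependence, $\varphi_{r_n}^{-1}(\zeta_n)$ meets the transversal at some $x_n\to x_q$, and following it once around the tube it meets the transversal again at $\Pi_{r_n}(x_n)$. A closed orbit meets a transversal arc at most once, so $\Pi_{r_n}(x_n)=x_n$ and $\zeta_n$ is given by the zero $x_n$. In the limit $D_{r_\infty}(x_q)=0$. So the orbit of $q$ is closed, hence equals its $\omega$-limit set $\zeta$, and $x_q=0$.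

Consequently $\zeta_n$ converges uniformly to $\zeta$. Given a thin closed annulus around $\zeta$, for large $n$ the curve $\zeta_n$ runs once around it, so $\Delta(\zeta_n)$ and $\Delta(\zeta)$ differ only inside the annulus. This gives the convergence of areas. The types agree by Section~\ref{sec:tubes}, and so $T_R$, $T_L$ and $T$ are closed in $I$.
\end{proof}

\subsection{The innermost closed leaf}

Let $r\in T_R$. The type-R orbits of $Z_r$ are disjoint and separate $\sigma_+$ from $\sigma_-$, so their discs $\Delta(\zeta)$ are nested. By Lemma~\ref{lem:compact} with $r_n\equiv r$ the infimum of $\operatorname{area}_\omega\Delta(\zeta)$ over type-R orbits is attained. So there is a unique innermost type-R orbit, denoted $\zeta_r^{in}$. Call $r$ \emph{good} if the orbits of $Z_r$ through all points sufficiently close to $\zeta_r^{in}$ on the side of $\sigma_+$ have $\zeta_r^{in}$ as $\omega$-limit set.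

\medskip\noindent
\textbf{(G)} \emph{Suppose that in some tube $\zeta_r^{in}$ is given by a zero $x_0$ of $D_r$, and let $-\delta'<x'<x_0$. Then $D_r$ has no zero in $(x',x_0)$, and $r$ is good if and only if $D_r>0$ there.}
\medskip

\noindent
Indeed, the central orbit of the tube has type R, so a zero in $(x',x_0)$ would give a type-R orbit strictly inside $\Delta(\zeta_r^{in})$. If $D_r>0$ on the interval, then, since $\Pi_r$ is increasing, the iterates of $x\in(x',x_0)$ under $\Pi_r$ increase to a fixed point in $(x',x_0]$, which must be $x_0$. Now let $D_r<0$ on the interval. If an orbit on the side of $\sigma_+$ had $\zeta_r^{in}$ as $\omega$-limit set, its successive crossings of the transversal would from some time on lie in $(x',x_0)$, be iterates under $\Pi_r$, and converge to $x_0$. But they decrease, a contradiction.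

In particular $D_r\ne0$ on $(-\delta',0)$ in a tube of $\zeta_r^{in}$ with $r_1=r$. The next lemma is the reason for introducing goodness.

\begin{lemma}\label{lem:track}
Let $r_n\to r_\infty$ in $I$, $r_\infty\in T_R$.
\begin{itemize}
\item[(i)] If $r_\infty$ is good and $r_n>r_\infty$ for all $n$, then for large $n$ we have $r_n\in T_R$ and $r_n$ is good.
\item[(ii)] If $r_\infty$ is not good and $r_n<r_\infty$ for all $n$, then for large $n$ we have $r_n\in T_R$ and $r_n$ is not good.
\end{itemize}
\end{lemma}

\begin{proof}
Use a tube of $\zeta=\zeta^{in}_{r_\infty}$ with $r_1=r_\infty$ and fix $x'\in(-\delta',0)$. We use (G) at $r_\infty$ for the sign of $D_{r_\infty}(x')$. In case (i), $D_{r_\infty}(x')>0$, so $D_{r_n}(x')>0$ for large $n$, while $D_{r_n}(0)<D_{r_\infty}(0)=0$ by monotonicity. In case (ii), $D_{r_\infty}(x')<0$, so $D_{r_n}(x')<0$ for large $n$, while $D_{r_n}(0)>0$. In both cases $D_{r_n}$ has a zero $z_n\in(x',0)$. It gives a type-R orbit $\zeta_n''$ of $Z_{r_n}$, so $r_n\in T_R$. Limit points of $(z_n)$ are zeros of $D_{r_\infty}$ in $[x',0]$, and $D_{r_\infty}\ne0$ on $[x',0)$. So $z_n\to0$ and, as in the proof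 of Lemma~\ref{lem:compact}, $\operatorname{area}_\omega\Delta(\zeta_n'')\to\operatorname{area}_\omega\Delta(\zeta)$.

Suppose that the claim about goodness fails for infinitely many $n$, and pass to these. By Lemma~\ref{lem:compact}, along a subsequence $\zeta_{r_n}^{in}$ converges to a type-R orbit $\zeta'$ of $Z_{r_\infty}$. Since $\Delta(\zeta_{r_n}^{in})\subset\Delta(\zeta_n'')$, we get $\operatorname{area}_\omega\Delta(\zeta')\le\operatorname{area}_\omega\Delta(\zeta)$. As $\zeta$ is innermost, $\zeta'=\zeta$. So for large $n$ the orbit $\zeta_{r_n}^{in}$ is given by a zero $x_n\to0$ of $D_{r_n}$ in our tube, with $x_n>x'$. By (G), $D_{r_n}$ has no zero in $(x',x_n)$. So on this interval it has the sign of $D_{r_n}(x')$: positive in case (i), negative in case (ii). By (G) again, $r_n$ is good in case (i) and not good in case (ii), a contradiction.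
\end{proof}

\subsection{Proof of Proposition~\ref{prop:persist}}

Let $T\ne\varnothing$ and $r_*=\inf T$. By Lemma~\ref{lem:closed}(iii), $r_*>0$, and $r_*\in T$ since $T$ is closed in $I$.

\emph{(a) There is no type-L orbit at $r_*$.} Let $\zeta$ be one, and use its tube with $r_1=r_*$. By \eqref{eq:mono}, for $r<r_*$ close to $r_*$ we have $\Lambda_r(\cdot,0)>\Lambda_{r_*}(\cdot,0)=0$. So $Z_r$ crosses the curve $\varphi_r(\zeta)$ to the left. Since $\sigma_+$ lies to the left of $\varphi_r(\zeta)$, the closed disc bounded by $\varphi_r(\zeta)$ and containing $\sigma_+$ is forward invariant. It does not contain $\sigma_-$. By Lemma~\ref{lem:closed}(ii), $r\in T$, contradicting $r<r_*$.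

\emph{(b) $r_*$ is good.} By (a), $r_*\in T_R$. Let $\zeta=\zeta_{r_*}^{in}$, use its tube with $r_1=r_*$, and suppose that $D_{r_*}<0$ on $(-\delta',0)$. We construct a forward invariant disc strictly inside $\Delta(\zeta)$. For $x<0$ close to $0$ the orbit arc from $(0,x)$ to $(2\pi,\Pi(x))$, $\Pi=\Pi_{r_*}$, together with the segment of $\{\vartheta=0\}$ from $\Pi(x)<x$ to $x$, is a Jordan curve in $\{y<0\}$, homotopic to $\zeta$ in $A$. Let $\Omega$ be the closed disc that it bounds and that contains $\sigma_+$; near the curve $\Omega$ lies below it. The flow crosses the segment in the direction of increasing $\vartheta$. Just after the segment the orbit arc is near $y=x$, so the points of the segment below its upper endpoint have moved below the arc, into $\Omega$. Just before the segment the arc is near $y=\Pi(x)$, and points about to cross lie above it, outside $\Omega$. So the flow enters $\Omega$ through the segment. The rest of $\partial\Omega$ is an orbit arc, which at its end $(2\pi,\Pi(x))$ continues into $\Omega$. Hence $\Omega$ is forward invariant. By Lemma~\ref{lem:closed}(ii) it contains a closed orbit, which lies strictly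 inside $\Delta(\zeta)$ and by (a) has type R. This contradicts the choice of $\zeta$. So $D_{r_*}>0$ on $(-\delta',0)$, and $r_*$ is good by (G).

\emph{(c) Conclusion.} Let $G$ be the set of good $r\in T_R$ with $r\ge r_*$; by (b), $r_*\in G$. If $r_1\in G$, then $[r_1,r_1+\varepsilon)\subset G$ for some $\varepsilon>0$ by Lemma~\ref{lem:track}(i). If $r_n\in G$ increase strictly to $r_\infty<\rho$, then $r_\infty\in T_R$ because $T_R$ is closed in $I$, and $r_\infty$ is good by Lemma~\ref{lem:track}(ii); so $r_\infty\in G$. Now let $s$ be the supremum of all $s'\in(r_*,\rho]$ with $[r_*,s')\subset G$; such $s'$ exist by the first property. If $s<\rho$, the second property gives $s\in G$ and the first one contradicts the choice of $s$. So $G=[r_*,\rho)$. Since $G\subset T\subset[r_*,\rho)$, the proposition follows. \qed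

\subsection{Proof of Theorem~\ref{thm:B}}

Let $\xi$ be tight on $W=N\setminus\bar B(p_0,R_0)$ and suppose that $\Delta\subset N$ is an overtwisted disc. Since $\Delta$ has empty interior in $N$ and $\operatorname{inj}$ is continuous, we can choose $p\notin\Delta$ so close to $p_0$ that
\[
R_1:=R_0+d(p,p_0)<\operatorname{inj}(p).
\]
Choose a finite $\rho\in(R_1,\operatorname{inj}(p)]$ and apply the preceding sections to $p$ and $\rho$. For $r\in(R_1,\rho)$ the triangle inequality gives $\{d_p\ge r\}\subset W$. So $S_r\subset W$, and $Z_r$ has no closed orbit, since by Lemma~\ref{lem:closed}(i) it would bound an overtwisted disc in $W$. Thus $T\cap(R_1,\rho)=\varnothing$, and Proposition~\ref{prop:persist} gives $T=\varnothing$. Choose $R\in(R_1,\rho)$ and $\varepsilon\in(0,R)$ with $\Delta\subset\{d_p\ge\varepsilon\}$. The contactomorphism of Corollary~\ref{cor:push} carries $\Delta$ to an overtwisted disc in $\{d_p\ge R\}\subset W$, a contradiction. \qed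

\section{Convex regions are tight}\label{sec:convex}

We now need regions that are known to be tight. The orbits of $X$ are geodesics, so in a region on which some bounded function is uniformly convex along geodesics, orbit segments have bounded length and cannot close up. The following lemma turns this into an embedding into the standard $\mathbb R^3$. The function may be merely continuous; this is needed because distance functions are not smooth beyond the injectivity radius.

\begin{lemma}\label{lem:convex}
Let $N,X,\xi$ be as in Theorem~\ref{thm:B}. Let $F:N\to\mathbb R$ be continuous, $c\in\mathbb R$, $\mu>0$, and let $W=\{F<c\}$ be nonempty, connected and simply connected, with $F$ bounded below on $W$. Suppose that $F\circ\gamma-\mu t^2$ is convex for every unit-speed geodesic $\gamma:J\to W$, $J$ an interval. Then $\xi|_W$ is tight.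
\end{lemma}

\begin{proof}
\emph{Step 1: orbits in $W$.} Let $\gamma:[a,b]\to W$ be a unit-speed geodesic segment. Convexity of $F\circ\gamma-\mu t^2$ gives
\[
F\bigl(\gamma(\tfrac{a+b}2)\bigr)\le\tfrac12\bigl(F(\gamma(a))+F(\gamma(b))\bigr)-\tfrac\mu4(b-a)^2 .
\]
Since $F<c$ and $F$ is bounded below on $W$, the lengths of geodesic segments in $W$ are uniformly bounded. Hence no periodic $X$-orbit lies in $W$. Also $F\circ\gamma$ is convex, so
\begin{equation}\label{eq:max}
F\le\max\bigl(F(\gamma(a)),F(\gamma(b))\bigr)\quad\text{along }\gamma .
\end{equation}

\emph{Step 2: the orbit space.} Let $x\sim y$ if $x,y$ lie on a common $X$-orbit segment contained in $W$. The classes are open arcs, injectively parametrized by time. (An orbit of $X$ may meet $W$ in several such arcs.) Let $Q=W/{\sim}$ with projection $\pi$. This map is open, because the flow is continuous and $W$ is open.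

$Q$ is Hausdorff. Indeed, if the classes of $x$ and $y$ cannot be separated, there are $x_n\to x$ and $y_n\to y$ with $y_n=\mathrm{fl}_{t_n}(x_n)$ along segments in $W$. The $t_n$ are bounded by Step~1, so along a subsequence $t_n\to t$, and $y=\mathrm{fl}_t(x)$. By \eqref{eq:max}, $F\le\max(F(x_n),F(y_n))$ on the connecting segments, so $F\le\max(F(x),F(y))<c$ on the limit segment. It lies in $W$, and $x\sim y$.

$Q$ is a surface. We claim that a sufficiently small disc transverse to $X$ at $x\in W$ meets each class at most once. Otherwise there are points $y_n\ne y_n'$ of the disc tending to $x$ with $y_n'=\mathrm{fl}_{t_n}(y_n)$ along segments in $W$. Here $|t_n|$ is bounded, and it is bounded away from $0$ by a flow box around $x$. As before, in the limit we obtain a segment in $W$ from $x$ to $x$ of positive length, that is, a periodic orbit in $W$, which is impossible. Such discs are mapped by $\pi$ injectively, continuously and openly, hence homeomorphically, onto open subsets of $Q$. The transition between two of them is locally the holonomy of the flow along an orbit segment in $W$, hence smooth. So $Q$ is a connected smooth surface, Hausdorff and, as an open image of $W$, second countable; and $\pi$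 is a submersion.

\emph{Step 3: a global time function.} Over a chart $U_i\subset Q$ with local section $s_i$, the map $(q,t)\mapsto\mathrm{fl}_t(s_i(q))$, on the open set of those $(q,t)$ whose orbit segment lies in $W$, is an injective local diffeomorphism onto $\pi^{-1}(U_i)$. So the time $\tau_i(x)$ from $s_i(\pi(x))$ to $x$ is smooth. Take a locally finite cover by such $U_i$ with a subordinate partition of unity $\chi_i$ and put $\tau=\sum(\chi_i\circ\pi)\,\tau_i$. Then $X(\tau)=1$. On a fiber parametrized by time $t$ we have $\tau_i=t-a_i$, where $t=a_i$ is the point of $s_i$, so $\tau$ vanishes at the convex combination $t=\sum\chi_ia_i$, which is a point of the fiber. Hence $(\pi,\tau)$ embeds $W$ as an open subset of $Q\times\mathbb R$ whose intersection with each $\{q\}\times\mathbb R$ is an interval containing $0$. So $W$ is homotopy equivalent to $Q$, and $Q$ is simply connected.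

\emph{Step 4: embedding into $\mathbb R^3$.} Since $i_X(\alpha-d\tau)=0$ and $L_X(\alpha-d\tau)=0$, we have $\alpha=d\tau+\pi^*\beta$ for a $1$-form $\beta$ on $Q$. As $\alpha\wedge d\alpha=d\tau\wedge\pi^*d\beta$, the form $d\beta$ is nowhere zero. An exact area form does not exist on a closed surface, so the simply connected surface $Q$ is not closed, and $Q\cong\mathbb R^2$. Choose coordinates with $d\beta=\varrho\,dx\wedge dy$, $\varrho>0$. The map
\[
P(x,y)=\Bigl(\int_0^x\varrho(x',y)\,dx',\ y\Bigr)
\]
is an embedding $\mathbb R^2\to\mathbb R^2$ with $P^*(dx\wedge dy)=d\beta$. So $P^*(x\,dy)-\beta$ is closed, hence equal to $dk$ for a function $k$ on $Q$. The map $(q,t)\mapsto(P(q),t-k(q))$ embeds $Q\times\mathbb R$ into $\mathbb R^3$ and pulls $dz+x\,dy$ back to $dt-dk+\beta+dk=dt+\beta$. Thus $(W,\xi)$ embeds into $(\mathbb R^3,\ker(dz+x\,dy))$, which is tight by Bennequin's theorem.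
\end{proof}

In a closed simply connected manifold with $\sec\ge\kappa>0$ the complement of a ball of radius larger than $\pi/(2\sqrt\kappa)$ and smaller than the injectivity radius at its center is convex in this sense. In the round case it is a ball smaller than a hemisphere, and the cosine of the distance from $p_0$ is negative and strictly convex along geodesics there. Comparison carries this over.

\begin{lemma}\label{lem:outside}
Let $N$ be a closed, connected and simply connected $3$-manifold with $\sec\ge\kappa>0$ and $\operatorname{inj}(p_0)>\pi/(2\sqrt\kappa)$, and let $X$ be a geodesic vector field on $N$ inducing $\xi$. Then there is $0<R_0<\operatorname{inj}(p_0)$ such that $\xi$ is tight on $W=N\setminus\bar B(p_0,R_0)$.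
\end{lemma}

\begin{proof}
Choose $0<k<\kappa$ with $\pi/(2\sqrt k)<\operatorname{inj}(p_0)$, and $R_0\in(\pi/(2\sqrt k),\operatorname{inj}(p_0))$. By Bonnet--Myers $d_{p_0}\le\pi/\sqrt\kappa<\pi/\sqrt k$, so $\sqrt k\,d_{p_0}$ takes values in $[0,\pi)$, where $\cos$ is decreasing. Let
\[
F=\cos(\sqrt k\,d_{p_0}),\qquad c=\cos(\sqrt k\,R_0)<0,
\]
so that $W=\{F<c\}$. Clearly $F$ is bounded below.

\emph{Topology of $W$.} Fix $\eta>0$ with $R_0+\eta<\operatorname{inj}(p_0)$. The collar $\{R_0<d_{p_0}<R_0+\eta\}\subset W$ is diffeomorphic to $S^2\times(0,1)$, so $W\ne\varnothing$. The closure of a component of $W$ meets $\{d_{p_0}=R_0\}$, since otherwise the component would be open and closed in $N$, hence equal to $N\ni p_0$. So every component meets the connected collar, and $W$ is connected. As $N=W\cup B(p_0,R_0+\eta)$ with intersection the collar, van Kampen's theorem gives $\pi_1(W)=\pi_1(N)=1$.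

\emph{Convexity.} Let $\gamma$ be a unit-speed geodesic in $W$, $t_0$ an interior point of its interval, $x=\gamma(t_0)$, $l=d_{p_0}(x)$, and let $\sigma$ be a minimal unit-speed geodesic from $p_0$ to $x$. The point $x$ may lie in the cut locus of $p_0$, so we move the base point: for small $\varepsilon>0$ the function $u=\varepsilon+d(\sigma(\varepsilon),\cdot)$ is smooth near $x$, because $\sigma(\varepsilon)$ is an interior point of a minimal geodesic ending at $x$. By the triangle inequality $u\ge d_{p_0}$, with equality at $x$. Hessian comparison gives
\[
(u\circ\gamma)''(t_0)\le\sqrt k\cot(\sqrt k(l-\varepsilon))\,(1-s),\qquad s=\bigl((u\circ\gamma)'(t_0)\bigr)^2\in[0,1].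
\]
Since $u(x)=l<\pi/\sqrt k$, we have $\sqrt k\,u<\pi$ near $x$. So $\psi=\cos(\sqrt k\,u\circ\gamma)$ satisfies $\psi\le F\circ\gamma$ near $t_0$, with equality at $t_0$, and
\[
\psi''(t_0)\ge-ks\cos(\sqrt k\,l)-k(1-s)\sin(\sqrt k\,l)\cot(\sqrt k(l-\varepsilon)).
\]
The right side differs from $-k\cos(\sqrt k\,l)\ge k|c|$ by at most $k\,|\cot(\sqrt k(l-\varepsilon))-\cot(\sqrt k\,l)|$, which tends to $0$ as $\varepsilon\to0$. So $\psi''(t_0)\ge k|c|/2$ for small $\varepsilon$. Put $\mu=k|c|/8$. Then at every interior point $t_0$ of the interval $F\circ\gamma-\mu t^2$ is supported from below by a function $\psi-\mu t^2$, whose second derivative at $t_0$ is at least $k|c|/4>0$. If $F\circ\gamma-\mu t^2$ were not convex, then after subtracting an affine function it would have an interior local maximum; the support function at that point, minus the same affine function, would also have a local maximum there, contradicting its positive second derivative. So Lemma~\ref{lem:convex} applies.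
\end{proof}

\section{Proofs of the remaining theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The universal cover $N=\tilde M$ is closed by Bonnet--Myers and diffeomorphic to $S^3$ by Hamilton's theorem. The lifts of $g$, $X$ and $\xi=X^\perp$ satisfy the same hypotheses. By Lemma~\ref{lem:outside} the lift $\tilde\xi$ is tight on $N\setminus\bar B(p_0,R_0)$ for some $R_0<\operatorname{inj}(p_0)$, and by Theorem~\ref{thm:B} it is tight on $N$. With respect to the orientation it defines it is a positive tight contact structure on $S^3$, hence diffeomorphic to the standard one by Eliashberg's theorem.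
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Rescale so that $K=1$. All sectional curvatures exceed $\frac14$, so by compactness $\kappa\le\sec\le1$ for some $\kappa>\frac14$. By Klingenberg's theorem $\operatorname{inj}\ge\pi>\pi/(2\sqrt\kappa)$ at every point of $\tilde M$. Apply Theorem~\ref{thm:C}; tightness of the lift was shown in its proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
The set $N\setminus B(p,R)$ is compact and contained in $B(q,s)$, so $N=B(p,R)\cup B(q,s')$ for some $0<s'<s$. Let $F=d_q^2$ and $W=\{F<s'^2\}=B(q,s')$. Since $s'<\operatorname{inj}(q)$, the function $F$ is smooth on $W$, and $W$ is diffeomorphic to $\mathbb R^3$. Since $\sec\le1$ and $s'<\pi/2$, Hessian comparison gives on $W\setminus\{q\}$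
\[
\operatorname{Hess}F=2\,dd_q\otimes dd_q+2d_q\operatorname{Hess}d_q\ge2\min(1,d_q\cot d_q)\,g\ge2\mu g,\qquad\mu=s'\cot s'>0,
\]
because $t\cot t<1$ decreases on $(0,\pi/2)$; at $q$ the bound holds by continuity. So $F\circ\gamma-\mu t^2$ is convex for unit-speed geodesics $\gamma$ in $W$, and $\xi|_W$ is tight by Lemma~\ref{lem:convex}. As $N\setminus\bar B(p,R)\subset W$, Theorem~\ref{thm:B} applies.
\end{proof}

\begin{remark}
Theorem~\ref{thm:A} contains the compatible case, and it shows that $\xi$ is universally tight on $M$. By Section~\ref{sec:hopf} its conclusion is attained.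
\end{remark}

\begin{remark}
It may help to see where the hypotheses act. That the orbits of $X$ are geodesics is used for $L_X\alpha=0$, for the two fixed poles of Lemma~\ref{lem:poles} and for the orbit space of Lemma~\ref{lem:convex}. The contact condition enters through the positivity of $\lambda$ in Lemma~\ref{lem:poles} and in \eqref{eq:rate}, the monotonicity \eqref{eq:mono}, and the area form $d\beta$ in Lemma~\ref{lem:convex}. The lower curvature bound is used for the convexity of the complement of the ball, in Klingenberg's estimate, and, through Bonnet--Myers and Hamilton, to identify the universal cover. The upper bound in Theorem~\ref{thm:A} is used only in Klingenberg's estimate. For $\kappa=\frac14$ the number $\pi/(2\sqrt\kappa)$ equals $\pi$, and a bound $\operatorname{inj}\ge\pi$ would leave no room for $R_0$ in Lemma~\ref{lem:outside}. We do not claim that the constant $1/4$, or the bound $\pi/(2\sqrt\kappa)$ in Theorem~\ref{thm:C}, is optimal.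
\end{remark}

\begin{thebibliography}{9}

\bibitem{CheegerEbin}
Cheeger and Ebin, \emph{Comparison Theorems in Riemannian Geometry}.

\bibitem{geodesible}
\emph{On Geodesible Vector Fields And Related Geometric Structures}, \texttt{https://kups.ub.uni-koeln.de/71821/1/diss\_becker\_tilman\_final.pdf}.

\end{thebibliography}

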